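\title{The quasisymmetry constant of a nearly conformal map of $\mathbb{R}^n$ is linear in $K-1$}

\begin{abstract}
Let $n\ge3$. We prove that the weak quasisymmetry constant $H_f$ of a $K$-quasiconformal homeomorphism $f$ of $\mathbb{R}^n$ satisfies $H_f-1\le C(n)(K-1)$ for $K$ close to $1$. This removes the factor $\log\frac{1}{K-1}$ from the known estimate, and the linear order is optimal. The bound follows from a stability theorem: on every cube, $f$ differs from a similarity by a relative error $O(K-1)$, uniformly for $f$ and in the $L^n$ mean for $Df$. We also show that the optimal distortion function has a finite one-sided derivative at $K=1$, and we identify it as the value of a linear extremal problem for vector fields. The main step is an inequality between a unit scale and one fixed larger scale, in which the largest mean deviation of $Df$ from the conformal matrices appears on both sides and can be absorbed.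
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Two measures of distortion}

Let $n\ge2$. For a real $n\times n$ matrix $M$ with singular values $0\le\sigma_1\le\dots\le\sigma_n$ put
\[
K(M)=\max\Big(\frac{\sigma_n^n}{\sigma_1\cdots\sigma_n},\ \frac{\sigma_1\cdots\sigma_n}{\sigma_1^n}\Big)
\]
if $M$ is invertible, $K(0)=1$, and $K(M)=\infty$ if $M\ne0$ is singular. An invertible $M$ maps the unit ball onto an ellipsoid with semiaxes $\sigma_i$; the first quotient compares the volume of the circumscribed ball with that of the ellipsoid, the second compares the ellipsoid with the inscribed ball. Thus $K(M)=1$ exactly when $M=0$ or $M$ belongs to the conformal group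
\[
CO(n)=\{\lambda R:\ \lambda>0,\ R\in O(n)\}.
\]
The number $\lambda$ is the \emph{scale} of $A=\lambda R$, and a \emph{similarity} is a map $x\mapsto Ax+b$ with $A\in CO(n)$.

For a homeomorphism $f:\mathbb{R}^n\to\mathbb{R}^n$ with $f\in W^{1,n}_{\mathrm{loc}}(\mathbb{R}^n)$, let $K_f$ be the essential supremum of $K(Df(x))$ over the points $x$ where $Df(x)$ exists. The map $f$ is \emph{$K$-quasiconformal} if $K_f\le K$, and \emph{quasiconformal} if $K_f<\infty$; these words always refer to homeomorphisms of the whole space $\mathbb{R}^n$ onto itself. The (weak) \emph{quasisymmetry constant} of $f$ is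
\[
H_f=\sup\Big\{\frac{|f(y)-f(x)|}{|f(z)-f(x)|}:\ x,y,z\in\mathbb{R}^n,\ z\ne x,\ |y-x|\le|z-x|\Big\}.
\]
It is at least $1$ (take $y=z$) and equals $1$ for similarities. Neither $K_f$ nor $H_f$ changes when $f$ is composed with a similarity on either side. The dilatation $K_f$ measures how far infinitesimal spheres are from being mapped to spheres; $H_f$ measures the same for spheres of every radius and involves no derivative. A bound for $K_f$ in terms of $H_f$ follows by letting the radius tend to zero. The opposite direction, from infinitesimal to global information, is described by the optimal distortion function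
\[
\Phi_n(t)=\sup\{H_f-1:\ f\text{ is }(1+t)\text{-quasiconformal}\},\qquad t\ge0,
\]
so that $H_f-1\le\Phi_n(K_f-1)$ for every quasiconformal $f$.

The following results are quoted in \cite{Badger}. The function $\Phi_n$ is a homeomorphism of $[0,\infty)$; the precise formula for $\Phi_2$ was determined by Agard (1965); and $\Phi_n(0)=0$ for $n\ge3$ (Vuorinen 1989). For $K$ near $1$ one has $\Phi_2(K-1)\le C_2(K-1)$ and
\[
\Phi_n(K-1)\le C_n(K-1)\log\frac1{K-1}\qquad(n\ge3),
\]
the second estimate being attributed to Seittenranta (1996; cf.\ Prause 2007).\footnote{In \cite{Badger} the attribution line reads ``$n>3$'', while the displayed inequality is stated for $n\ge3$; we follow the display. The estimate is not used below.} According to \cite{Badger}, it is not known if the logarithm is necessary. The problem is therefore the following: \emph{for $n\ge3$, are there $C'_n<\infty$ and $\delta_n>0$ with $\Phi_n(K-1)\le C_n'(K-1)$ for $1<K<1+\delta_n$?}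

\subsection*{Three examples}

\begin{example}[Linear maps]\label{ex:linear}
Let $M$ be invertible and write $\sigma_i=ge^{\tau_i}$, where $g=(\sigma_1\cdots\sigma_n)^{1/n}$, so that $\sum_i\tau_i=0$. The two quotients in $K(M)$ are $e^{n\tau_n}$ and $e^{-n\tau_1}$, hence
\begin{equation}\label{eq:Ktau}
K(M)=\exp\big(n\max_i|\tau_i|\big).
\end{equation}
For $f(x)=Mx$ we have $H_f=\sigma_n/\sigma_1=e^{\tau_n-\tau_1}\le K_f^{2/n}$, with equality for $M=\operatorname{diag}(K^{-1/n},1,\dots,1,K^{1/n})$, which has $K_f=K$. So $\Phi_n(t)\ge(1+t)^{2/n}-1$, and among linear maps this is the largest distortion.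
\end{example}

\begin{example}[Radial stretch]\label{ex:radial}
Let $f(x)=|x|^sx$ with $s>0$. With $\theta=x/|x|$ we have $Df(x)=|x|^s(I+s\,\theta\otimes\theta)$; the singular values are $|x|^s$ ($n-1$ times) and $(1+s)|x|^s$, so $K_f=(1+s)^{n-1}$. The map fixes the unit sphere and multiplies the points of $\{|x|=R\}$ by $R^s\ge1+s\log R$. The local scale of $f$ drifts by an amount of order $(K_f-1)\log R$ between the scales $1$ and $R$.
\end{example}

\begin{example}[Inversion]\label{ex:inversion}
Let $|p|=R>1$ and $g(x)=(x-p)/|x-p|^2$. Then $Dg(x)=|x-p|^{-2}(I-2\theta\otimes\theta)\in CO(n)$ with $\theta=(x-p)/|x-p|$, so $g$ is conformal in the ball $B(0,R)$. For the unit vectors $y=p/R$ and $z=-p/R$ we get $|g(y)-g(0)|=\frac1{R(R-1)}$ and $|g(z)-g(0)|=\frac1{R(R+1)}$, with ratio $\frac{R+1}{R-1}>1+\frac2R$.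
\end{example}

The examples suggest both answers. By Example~\ref{ex:inversion}, the dilatation of $f$ in a ball of radius $R$ cannot control the distortion at unit scale better than up to $1/R$. An argument that uses only this information needs $R\approx1/(K-1)$, and if it compares $f$ with one similarity on all scales from $1$ to $R$, then by Example~\ref{ex:radial} it pays $(K-1)\log R\approx(K-1)\log\frac1{K-1}$. On the other hand, $H_f$ compares two distances at the \emph{same} scale, so it need not see the drift, and Example~\ref{ex:linear} shows no logarithm. The second guess is right.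

\subsection*{Results}

From now on $n\ge3$, except in Section~\ref{sec:model}. Cubes have sides parallel to the axes. For matrices, $|\cdot|$ is the Frobenius norm and $\|\cdot\|$ the operator norm.

\begin{theorem}\label{thm:A}
There are $C<\infty$ and $\delta>0$ depending only on $n$ such that $\Phi_n(t)\le Ct$ for $0\le t\le\delta$. Consequently, for each $T<\infty$ there is $C(n,T)$ with $\Phi_n(t)\le C(n,T)\,t$ on $[0,T]$.
\end{theorem}

So the logarithm is not necessary. Theorem~\ref{thm:A} is a consequence of part (i) of the next theorem.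

\begin{theorem}\label{thm:B}
There are $C<\infty$ and $\delta>0$ depending only on $n$ such that the following hold.
\begin{itemize}
\item[(i)] If $f$ is $(1+\varepsilon)$-quasiconformal with $0<\varepsilon\le\delta$ and $Q$ is a cube of side $\ell$, then there is a similarity $P$ with linear part of scale $\lambda$ such that
\[
\sup_Q|f-P|\le C\varepsilon\lambda\ell,\qquad\Big(\frac1{|Q|}\int_Q|Df-DP|^n\Big)^{1/n}\le C\varepsilon\lambda .
\]
\item[(ii)] $\Phi_n(t)\ge(1+t)^{2/n}-1$ for all $t\ge0$; so the linear order in Theorem~\ref{thm:A} is optimal.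
\item[(iii)] $K_f\le H_f^{\,n-1}$ for every quasiconformal $f$. So $H_f-1$ and $K_f-1$ are comparable, with constants depending only on $n$, when $K_f\le1+\delta$.
\end{itemize}
\end{theorem}

The third theorem describes $\Phi_n$ to first order. For a matrix $B$ let $\operatorname{dev}B=B-\frac{\operatorname{tr}B}nI$, and let
\[
SX=\operatorname{dev}\tfrac12(X+X^T)
\]
be the trace-free symmetric part of $X$. For a vector field $v$ we write $Sv=S(Dv)=\frac12(Dv+Dv^T)-\frac1n(\operatorname{div}v)I$. This is the dilatation to first order: the singular values of $I+tX$ are $1+t\mu_i+O(t^2)$, where $\mu_i$ are the eigenvalues of $\frac12(X+X^T)$, so \eqref{eq:Ktau} gives $K(I+tX)=1+nt\|SX\|+O(t^2)$ as $t\to0+$. The condition $K_f\le1+t$ for $f=\mathrm{id}+tv$ thus linearizes to $\|Sv\|\le\frac1n$, and for unit vectors $y,z$ the ratio $|f(y)-f(0)|/|f(z)-f(0)|$ is $1+tF(v;y,z)+O(t^2)$, where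
\[
F(v;y,z)=\langle v(y)-v(0),y\rangle-\langle v(z)-v(0),z\rangle .
\]

\begin{theorem}\label{thm:C}
Let $V$ be the set of continuous $v\in W^{1,1}_{\mathrm{loc}}(\mathbb{R}^n;\mathbb{R}^n)$ with $\|Sv\|\le\frac1n$ a.e.\ and $|v(x)|\le C_v(1+|x|)\log(2+|x|)$ for some $C_v<\infty$. Then
\[
\lim_{t\to0+}\frac{\Phi_n(t)}t=L_n:=\sup\{F(v;y,z):\ v\in V,\ |y|=|z|=1\}\in[2/n,\infty).
\]
\end{theorem}

We do not compute the numerical value of $L_n$ or of the constant in Theorem~\ref{thm:A}.

\section{A linear model in the plane}\label{sec:model}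

For a set $G$ of finite positive measure and a scalar, vector or matrix valued function $g$ we write, here and in the rest of the paper,
\[
g_G=\frac1{|G|}\int_Gg,\qquad\|g\|_{p,G}=\Big(\frac1{|G|}\int_G|g|^p\Big)^{1/p},
\]
while $\|g\|_{L^p(G)}$ is the norm without averaging. By H\"older's inequality $\|g\|_{p,G}$ increases with $p$, and $\|g\|_{p,G'}\le(|G|/|G'|)^{1/p}\|g\|_{p,G}$ for $G'\subset G$.

The mechanism of the proof is already visible in the linearized problem for $n=2$, where every step is explicit; this section is not used later. Identify $\mathbb{R}^2$ with $\mathbb{C}$, and let $\partial=\frac12(\partial_1-i\partial_2)$, $\bar\partial=\frac12(\partial_1+i\partial_2)$. For $v=v_1+iv_2$, the matrix $Sv$ has the entries $\pm\frac12(\partial_1v_1-\partial_2v_2)$ on the diagonal and $\frac12(\partial_2v_1+\partial_1v_2)$ off it, so $\|Sv\|=|\bar\partial v|$; the rest of $Dv$, a scalar plus a skew matrix, is multiplication by the complex number $\partial v$. The linear version of Theorem~\ref{thm:B}(i)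 asks whether $|\bar\partial v|\le\varepsilon$ forces $\partial v$ to be within $O(\varepsilon)$ of a constant on each disk. This fails pointwise: $v=z\log|z|$ has $|\bar\partial v|=\frac12$ and $\partial v=\log|z|+\frac12$. It holds in the mean under one qualitative assumption.

\begin{proposition}\label{prop:model}
Let $v\in W^{1,2}_{\mathrm{loc}}(\mathbb{C};\mathbb{C})$ with $|\bar\partial v|\le\varepsilon$ a.e., and let $B$ be the supremum of $\|\partial v-(\partial v)_D\|_{2,D}$ over all disks $D$. If $B<\infty$, then $B\le5\varepsilon$.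
\end{proposition}

\begin{proof}
Let $D_\rho$ be the disk of center $0$ and radius $\rho$, and let $R>1$. The substitution $v\mapsto v(z_0+rz)/r$ changes neither $\varepsilon$ nor $B$, so it suffices to bound the oscillation on $D_1$. Subtracting $az$ with $a=(\partial v)_{D_R}$, we may assume $\|\partial v\|_{2,D_R}\le B$. Let $h=(\bar\partial v)1_{D_R}$ and $v_0=h*\frac1{\pi z}$, so that $\bar\partial v_0=h$. The Fourier symbols $\frac i2(\xi_1\mp i\xi_2)$ of $\partial$ and $\bar\partial$ have the same modulus, so $\|\partial v_0\|_{L^2(\mathbb{C})}=\|h\|_{L^2(\mathbb{C})}\le\varepsilon\sqrt\pi R$. Hence $\|\partial v_0\|_{2,D_1}\le\varepsilon R$ and $\|\partial v_0\|_{2,D_R}\le\varepsilon$. The remainder $w=v-v_0$ is holomorphic in $D_R$, and $\|w'\|_{2,D_R}\le B+\varepsilon$. Write $w'=\sum_kc_kz^k$. The powers $z^k$ are orthogonal on $D_\rho$ and $\|z^k\|_{2,D_\rho}^2=\rho^{2k}/(k+1)$, so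
\[
\|w'-c_0\|_{2,D_1}^2=\sum_{k\ge1}\frac{|c_k|^2}{k+1}\le R^{-2}\sum_{k\ge1}\frac{|c_k|^2R^{2k}}{k+1}\le\Big(\frac{B+\varepsilon}R\Big)^2 .
\]
The mean is the best constant approximation in $L^2$, so the oscillation of $\partial v$ on $D_1$ is at most $\|\partial v-c_0\|_{2,D_1}$, and
\begin{equation}\label{eq:model}
B\le R\varepsilon+\frac{B+\varepsilon}R .
\end{equation}
With $R=2$ and $B<\infty$ this gives $\frac12B\le\frac52\varepsilon$.
\end{proof}

The term $1/R$ of Example~\ref{ex:inversion} is present in \eqref{eq:model}, but its coefficient is the unknown $B$ itself, because the large disk is one of the disks in the supremum. So $R$ is an absolute constant, only two scales are compared, and no logarithm arises. The price is the assumption $B<\infty$, which cannot be dropped: $v=z^2$ has $\varepsilon=0$ and $B=\infty$.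

Four things change for quasiconformal maps with $n\ge3$.
\begin{enumerate}
\item The a priori information replacing $B<\infty$ must be proved. It comes from compactness and Liouville's theorem (Lemma~\ref{lem:small}).
\item The bound on $Su$, $u=f-\mathrm{id}$, carries a quadratic error: $|Su|\le C(\varepsilon+|Du|^2)$ (Lemma~\ref{lem:pointwise}). With $Du\in L^n$ the error lies in $L^{n/2}$, so $L^2$ theory is replaced by a multiplier theorem on $L^{n/2}$.
\item The splitting then assumes an $L^n$ bound at the large scale and returns only a weaker one at the unit scale. A sharp function inequality restores the exponent (Section~\ref{sec:sharp}).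
\item The holomorphic remainder is replaced by a biharmonic one (Section~\ref{sec:main}).
\end{enumerate}

\section{Notation and standard facts}\label{sec:facts}

We write $Q_R=[-R,R]^n$ and $J_f=\det Df$. The letter $C$ denotes constants depending only on $n$, which may change from line to line. If $A\in CO(n)$ has scale $\lambda$, then $|AB|=\lambda|B|$ for every matrix $B$ and $|A|=\sqrt n\,\lambda$. In particular $|A^{-1}M-I|=\lambda^{-1}|M-A|$, and the scales of $A,A'\in CO(n)$ satisfy $|\lambda-\lambda'|\le|A-A'|$. Every matrix has the decomposition $X=cI+a+SX$ with $c=\frac1n\operatorname{tr}X$ and $a$ skew; it is orthogonal for the Frobenius inner product, so $|c|,|a|,|SX|\le|X|$.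

We use three facts on quasiconformal maps; the first two can be found in \cite{Vaisala}.
\begin{itemize}
\item[(Q1)] A quasiconformal map is differentiable a.e., its pointwise derivative agrees a.e.\ with the weak one, and $\int_Q|J_f|\le|f(Q)|$ for every cube $Q$.
\item[(Q2)] Every sequence of $K$-quasiconformal maps fixing $0$ and $e_1$ has a subsequence that converges locally uniformly to a homeomorphism of $\mathbb{R}^n$ which is $K$-quasiconformal.
\item[(Q3)] Liouville's theorem (Gehring 1962, Reshetnyak 1967): for $n\ge3$, a $1$-quasiconformal map is the restriction of a M\"obius map. Since it maps $\mathbb{R}^n$ onto $\mathbb{R}^n$, the M\"obius map fixes $\infty$, so it is a similarity.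
\end{itemize}
From real analysis we use the following.
\begin{itemize}
\item[(A1)] Poincar\'e's inequality: $\|g-g_Q\|_{p,Q}\le C\ell\,\|Dg\|_{p,Q}$ for $g\in W^{1,p}(Q)$ and $Q$ a cube of side $\ell$; we need $p=1$ and $p=n/2$.
\item[(A2)] Rellich's theorem: a bounded sequence in $W^{1,n}(Q)$ has a subsequence that converges in $L^1(Q)$ (and weakly in $W^{1,n}(Q)$, by reflexivity).
\item[(A3)] The dyadic maximal function $M^dg(x)=\sup\|g\|_{1,Q'}$, where $Q'$ runs over the half-open dyadic subcubes of $Q$ containing $x$ (including $Q$), satisfies $|\{M^dg>\lambda\}|\le\lambda^{-1}\int_Q|g|$, $\|M^dg\|_{n,Q}\le C\|g\|_{n,Q}$, and $|g|\le M^dg$ a.e.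
\item[(A4)] Mikhlin's theorem: if $m$ is smooth on $\mathbb{R}^n\setminus\{0\}$ and homogeneous of degree $0$, and $1<p<\infty$, then the operator $T$ with $\widehat{Tg}=m\hat g$ satisfies $\|Tg\|_{L^p}\le C(m,p)\|g\|_{L^p}$ for $g\in C_c^\infty(\mathbb{R}^n)$.
\item[(A5)] Weyl's lemma: a distribution $w$ with $\Delta w=0$ in an open set is a smooth function there. The same holds if $\Delta w$ is smooth: locally, subtract the Newtonian potential of a cutoff of $\Delta w$.
\end{itemize}

\section{The mean deviation from $CO(n)$}\label{sec:E}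

The role of $B$ in Proposition~\ref{prop:model} is played by the distance of $Df$ from a constant conformal matrix. By Example~\ref{ex:radial} the matrix must be allowed to depend on the cube, and the error must be measured relative to its scale. For a quasiconformal $f$ and a cube $Q$ put
\[
e(f,Q)=\inf_{A\in CO(n)}\|A^{-1}Df-I\|_{n,Q},\qquad e_1(f,Q)=\inf_{A\in CO(n)}\|A^{-1}Df-I\|_{1,Q},
\]
and let $E=E(\varepsilon)$ and $E_1=E_1(\varepsilon)$ be the suprema of $e$ and $e_1$ over all $(1+\varepsilon)$-quasiconformal $f$ and all cubes $Q$. Then $E_1\le E$. Both $e$ and $e_1$ are unchanged if $f$ is postcomposed with a similarity, or precomposed with $x\mapsto ax+b$, $a>0$, with $Q$ changed accordingly: in both cases $Df$ is multiplied on the left by an element of $CO(n)$, which the infimum absorbs.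

For $\varepsilon>0$ we have $E_1>0$: if $f(x)=Mx$ with $1<K(M)\le1+\varepsilon$, then $e_1(f,Q)$ is the distance from $I$ to the set $CO(n)M$, and $CO(n)M\cup\{0\}$ is closed and does not contain $I$. Hence for every $(1+\varepsilon)$-quasiconformal $f$ and every cube $Q$ there is $A\in CO(n)$, of scale $\lambda$ say, with
\begin{equation}\label{eq:good}
\|A^{-1}Df-I\|_{n,Q}\le2E,\qquad\text{that is,}\qquad\|Df-A\|_{n,Q}\le2E\lambda;
\end{equation}
we call such an $A$ \emph{good} for $(f,Q)$. In the same way there is $A$ with $\|Df-A\|_{1,Q}\le2E_1\lambda$. The goal of Sections~\ref{sec:E}--\ref{sec:main} is the bound $E\le C\varepsilon$. We start with a statement without a rate. The exponent $n$ is the one for which the dilatation bound ties the norm of $Df$ to a volume, and volumes behave well under uniform convergence.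

\begin{lemma}\label{lem:small}
$E(\varepsilon)\to0$ as $\varepsilon\to0$. In particular $E(\varepsilon)<\infty$ for small $\varepsilon$.
\end{lemma}

\begin{proof}
Otherwise there are $\delta_0>0$, $\varepsilon_k\to0$ and $(1+\varepsilon_k)$-quasiconformal maps $f_k$ with $e(f_k,Q)\ge\delta_0$, where by invariance $Q=Q_1$, $f_k(0)=0$ and $f_k(e_1)=e_1$. By (Q2) a subsequence converges locally uniformly to a homeomorphism $f$. Applying (Q2) to tails of the subsequence shows that $f$ is $K$-quasiconformal for every $K>1$, so $K_f=1$. By (Q3), $f$ is a similarity fixing $0$ and $e_1$, so $f(x)=Ax$ with $A\in O(n)$.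

We show that $Df_k\to A$ in $L^n(Q)$; then $e(f_k,Q)\le\|Df_k-A\|_{n,Q}\to0$, a contradiction. At a.e.\ point $|Df_k|^n\le n^{n/2}\|Df_k\|^n\le n^{n/2}(1+\varepsilon_k)|J_{f_k}|$, so by (Q1)
\[
\int_Q|Df_k|^n\le n^{n/2}(1+\varepsilon_k)|f_k(Q)| .
\]
The sets $f_k(Q)$ lie in shrinking neighborhoods of the compact set $A(Q)$, so $\limsup_k|f_k(Q)|\le|A(Q)|=|Q|$ and $\limsup_k\|Df_k\|_{n,Q}\le\sqrt n=|A|$. In particular $(Df_k)$ is bounded in $L^n(Q)$. Since $f_k\to f$ uniformly on $Q$, we have $Df_k\to A$ in the sense of distributions in the interior of $Q$, and hence weakly in $L^n(Q)$. It remains to use uniform convexity. For matrices $a,b$ the parallelogram law gives $|\frac{a+b}2|^2+|\frac{a-b}2|^2=\frac12(|a|^2+|b|^2)$. Since $s^{n/2}+t^{n/2}\le(s+t)^{n/2}$ for $s,t\ge0$ and $s\mapsto s^{n/2}$ is convex, $|\frac{a+b}2|^n+|\frac{a-b}2|^n\le\frac12(|a|^n+|b|^n)$. Therefore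
\[
\big\|\tfrac12(Df_k-A)\big\|_{n,Q}^n\le\tfrac12\big(\|Df_k\|_{n,Q}^n+|A|^n\big)-\big\|\tfrac12(Df_k+A)\big\|_{n,Q}^n .
\]
The first term on the right has upper limit at most $|A|^n$, and the second has lower limit at least $|A|^n$, because $\frac12(Df_k+A)\to A$ weakly and the norm is weakly lower semicontinuous.
\end{proof}

This is the place where it matters that $f$ is a homeomorphism of the whole space: for conformal maps of a ball the statement fails, by Example~\ref{ex:inversion}.

The next lemma turns the nonlinear condition $K(Df)\le1+\varepsilon$ into a bound on the linear expression $S(Df-I)$. It is needed at points where $Df-I$ is large as well, since we control $Df-I$ only in the mean. The precise constant in the first bound is used for Theorem~\ref{thm:C}.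

\begin{lemma}\label{lem:pointwise}
Let $M=I+X$ satisfy $K(M)\le1+\varepsilon\le2$, and let $\kappa=\frac1n\log(1+\varepsilon)$. Then
\[
\|SX\|\le(\kappa+2\kappa^2)(1+\|X\|)^2+\tfrac12\|X\|^2,\qquad |SX|\le C(\varepsilon+|X|^2).
\]
\end{lemma}

\begin{proof}
From $M^TM=I+X+X^T+X^TX$ we get $2SX=\operatorname{dev}(M^TM)-\operatorname{dev}(X^TX)$. The eigenvalues of $X^TX$ and their mean lie in $[0,\|X\|^2]$, so $\|\operatorname{dev}(X^TX)\|\le\|X\|^2$. If $M=0$, then $\operatorname{dev}(M^TM)=0$. Otherwise $M$ is invertible, since $K(M)<\infty$, and with $\sigma_i=ge^{\tau_i}$ as in Example~\ref{ex:linear} we have $|\tau_i|\le\kappa<\frac12$ by \eqref{eq:Ktau}. The eigenvalues of $\operatorname{dev}(M^TM)$ are $g^2(e^{2\tau_i}-m)$, where $m$ is the mean of the $e^{2\tau_i}$. From $1+s\le e^s\le1+s+s^2$ for $|s|\le1$ and $\sum_i\tau_i=0$ we get $1\le m\le1+4\kappa^2$, and then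
\[
e^{2\tau_i}-m\le e^{2\kappa}-1\le2\kappa+4\kappa^2,\qquad m-e^{2\tau_i}\le1+4\kappa^2-(1-2\kappa)=2\kappa+4\kappa^2 .
\]
Since $g\le\|M\|\le1+\|X\|$, the first bound follows. The second follows from $\kappa\le\varepsilon/n$, $\varepsilon\le1$, $(1+\|X\|)^2\le2+2\|X\|^2$ and $|SX|\le\sqrt n\|SX\|$.
\end{proof}

\section{From $L^1$ to $L^n$}\label{sec:sharp}

The main inequality will bound $E_1$ in terms of $E$. To close the loop we need $E\le CE_1$. On a single cube an $L^1$ bound does not imply an $L^n$ bound, but $E_1$ controls the oscillation of $Df$ on \emph{all} subcubes, and this is what the sharp function records. For $g$ on a cube $Q$ let $M^\#g(x)=\sup\|g-g_{Q'}\|_{1,Q'}$, the supremum being over the same cubes $Q'\ni x$ as in (A3).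

\begin{lemma}\label{lem:sharp}
For a cube $Q$ and a matrix valued $g\in L^n(Q)$ we have $\|g-g_Q\|_{n,Q}\le C\|M^\#g\|_{n,Q}$.
\end{lemma}

\begin{proof}
Subtracting a constant does not change $M^\#g$, so let $g_Q=0$. Then $\lambda_0:=\|g\|_{1,Q}\le M^\#g(x)$ for all $x\in Q$, and we may assume $\lambda_0>0$. Fix $\lambda\ge\lambda_0$ and $\gamma>0$. Let $Q_j$ be the maximal dyadic cubes with $\|g\|_{1,Q_j}>\lambda$. They are disjoint, their union is $\{M^dg>\lambda\}$, and they are proper subcubes of $Q$, so each has a parent $\hat Q_j$, and $|g_{\hat Q_j}|\le\|g\|_{1,\hat Q_j}\le\lambda$ by maximality. Let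
\[
G_j=\{x\in Q_j:\ M^dg(x)>2\lambda,\ M^\#g(x)\le\gamma\lambda\}.
\]
If $x\in G_j$, there is a dyadic $Q'\ni x$ with $\|g\|_{1,Q'}>2\lambda$. It lies in a maximal cube, which contains $x$ and so is $Q_j$, and $\|g-g_{\hat Q_j}\|_{1,Q'}>2\lambda-\lambda$. Thus $M^d\big((g-g_{\hat Q_j})1_{Q_j}\big)>\lambda$ on $G_j$. If $G_j$ contains a point $x_0$, the weak type bound in (A3) gives
\[
|G_j|\le\frac1\lambda\int_{\hat Q_j}|g-g_{\hat Q_j}|\le\frac{|\hat Q_j|}\lambda M^\#g(x_0)\le2^n\gamma|Q_j| .
\]
Summing over $j$, we obtain $|\{M^dg>2\lambda\}|\le2^n\gamma|\{M^dg>\lambda\}|+|\{M^\#g>\gamma\lambda\}|$ for $\lambda\ge\lambda_0$. Insert this, and the trivial bound $|Q|$ for $\lambda<\lambda_0$, into $\int_Q(M^dg)^n=2^n\int_0^\infty n\lambda^{n-1}|\{M^dg>2\lambda\}|\,d\lambda$: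
\[
\int_Q(M^dg)^n\le2^n\lambda_0^n|Q|+2^{2n}\gamma\int_Q(M^dg)^n+2^n\gamma^{-n}\int_Q(M^\#g)^n .
\]
Take $\gamma=2^{-2n-1}$. The middle term is half of the left side, which is finite by (A3) because $g\in L^n(Q)$, so it can be absorbed. Finally $\lambda_0^n|Q|\le\int_Q(M^\#g)^n$ and $|g|\le M^dg$ a.e.
\end{proof}

\begin{lemma}\label{lem:EE1}
There are $\varepsilon_1>0$ and $C_1$ depending only on $n$ such that $E\le C_1E_1$ for $0<\varepsilon\le\varepsilon_1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:small} we may assume $2E_1\le\frac14$. Let $f$ be $(1+\varepsilon)$-quasiconformal and $Q$ a cube. After postcomposition with an element of $CO(n)$, the function $g=Df$ satisfies $\|g-I\|_{1,Q}\le2E_1$, so $|g_Q-I|\le2E_1$. For a dyadic subcube $Q'$ choose $A'\in CO(n)$ of scale $\lambda'$ with $\|g-A'\|_{1,Q'}\le2E_1\lambda'$. We have no bound on $\lambda'$ that is uniform in $Q'$, but $\lambda'$ is controlled by $g$ itself: $\|g\|_{1,Q'}\ge|A'|-2E_1\lambda'\ge(\sqrt n-\frac14)\lambda'\ge\lambda'$. Hence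
\[
\|g-g_{Q'}\|_{1,Q'}\le\|g-A'\|_{1,Q'}+|A'-g_{Q'}|\le4E_1\lambda'\le4E_1\|g\|_{1,Q'},
\]
that is, $M^\#g\le4E_1M^dg$. Lemma~\ref{lem:sharp} and (A3) give $\|g-g_Q\|_{n,Q}\le CE_1\|g\|_{n,Q}$. Therefore $\|g\|_{n,Q}\le\sqrt n+\frac14+CE_1\|g\|_{n,Q}$. The norm is finite because $f\in W^{1,n}_{\mathrm{loc}}$, so if $\varepsilon$ is so small that $CE_1\le\frac12$, then $\|g\|_{n,Q}\le C$. We conclude that $e(f,Q)\le\|g-g_Q\|_{n,Q}+|g_Q-I|\le CE_1$.
\end{proof}

\section{The two-scale inequality}\label{sec:main}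

As in the model, we normalize $f$ on a large cube $Q_R$ and split $u=f-\mathrm{id}$ into a part $v$ that carries the small quantity $Su$ and a smooth part $w$. In the plane, $Sv=h$ is the $\bar\partial$-equation. For $n\ge3$ it consists of $\frac{n(n+1)}2-1>n$ equations for $n$ unknowns, and one cannot expect to solve it when $h$ is a cutoff of $Su$. We therefore take the divergence, $(\operatorname{div}h)_i=\sum_j\partial_jh_{ij}$, and solve the determined system $Lv=\operatorname{div}h$, where
\[
Lv=\operatorname{div}(Sv)=\tfrac12\Delta v+\big(\tfrac12-\tfrac1n\big)\nabla\operatorname{div}v .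
\]

\begin{lemma}\label{lem:solve}
Let $p=n/2$. For every matrix valued $h\in L^p(\mathbb{R}^n)$ there is $v\in W^{1,p}_{\mathrm{loc}}(\mathbb{R}^n;\mathbb{R}^n)$ with $Lv=\operatorname{div}h$ in the sense of distributions and $\|Dv\|_{L^p(\mathbb{R}^n)}\le C\|h\|_{L^p(\mathbb{R}^n)}$.
\end{lemma}

\begin{proof}
With $\widehat{\partial_jg}=i\xi_j\hat g$, the symbol of $L$ is $-\ell(\xi)$, where $\ell(\xi)=\frac12|\xi|^2I+(\frac12-\frac1n)\xi\otimes\xi$. It has the eigenvalue $(1-\frac1n)|\xi|^2$ in the direction of $\xi$ and $\frac12|\xi|^2$ on the orthogonal complement, so for $\xi\ne0$ and $\theta=\xi/|\xi|$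
\[
\ell(\xi)^{-1}=|\xi|^{-2}\Big(2(I-\theta\otimes\theta)+\frac n{n-1}\,\theta\otimes\theta\Big).
\]
For $h\in C_c^\infty$ define $v$ by $\hat v(\xi)=-\ell(\xi)^{-1}\,i\hat h(\xi)\xi$. Each component is a sum of products of a Schwartz function and a function homogeneous of degree $-1$, so $|\xi|^k\hat v$ is integrable for all $k\ge0$ and $v$ is smooth; $v$ is real because $\hat v(-\xi)=\overline{\hat v(\xi)}$. We have $Lv=\operatorname{div}h$, and $\widehat{\partial_jv}=\xi_j\ell(\xi)^{-1}\hat h\xi$, so each entry of $Dv$ is obtained from the entries of $h$ by multipliers that are smooth off $0$ and homogeneous of degree $0$. Since $p>1$, (A4) gives the estimate.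

For general $h$ take $h_j\in C_c^\infty$ with $h_j\to h$ in $L^p$, and let $v_j$ be the corresponding solutions, changed by constants so that $(v_j)_{Q_1}=0$. By linearity $(Dv_j)$ is Cauchy in $L^p(\mathbb{R}^n)$. For $g=v_j-v_l$ and $N\ge1$ we have $|g_{Q_N}|=|(g-g_{Q_N})_{Q_1}|\le N^n\|g-g_{Q_N}\|_{p,Q_N}$, so (A1) gives $\|g\|_{p,Q_N}\le CN(1+N^n)\|Dg\|_{p,Q_N}$. Thus $(v_j)$ is Cauchy in $W^{1,p}(Q_N)$ for each $N$, and the equation and the estimate pass to the limit.
\end{proof}

The condition $p=n/2>1$ and Liouville's theorem (Q3) are the two places where $n\ge3$ is used. The remainder will be biharmonic, and the following interior estimate replaces the power series in the model.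

\begin{lemma}\label{lem:biharm}
If $b$ is smooth and integrable on $B(0,R)$ and $\Delta^2b=0$, then
\[
\sup_{B(0,R/2)}\big(|b|+R|\nabla b|\big)\le CR^{-n}\int_{B(0,R)}|b| .
\]
\end{lemma}

\begin{proof}
Let $\mu(s)$ be the mean of $b$ over the sphere of center $x$ and radius $s$. By the divergence theorem $\mu'(s)=\frac sn(\Delta b)_{B(x,s)}$, and this equals $\frac sn\Delta b(x)$ since $\Delta b$ is harmonic. So $\mu(s)=b(x)+\frac{s^2}{2n}\Delta b(x)$, which is Pizzetti's formula. To remove the second term, fix a radial $\psi\in C_c^\infty(B(0,\frac12))$ with $\int\psi=1$ and $\int|y|^2\psi=0$; for example $\psi=(m_2\psi_1-m_1\psi_2)/(m_2-m_1)$, where $\psi_1,\psi_2$ are radial bumps of integral $1$ with different second moments $m_i=\int|y|^2\psi_i$. With $\psi_R=R^{-n}\psi(\cdot/R)$, integration in polar coordinates gives $b(x)=\int_{B(0,R)}\psi_R(x-y)b(y)\,dy$ for $|x|<R/2$. Now use $|\psi_R|+R|\nabla\psi_R|\le CR^{-n}$.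
\end{proof}

\begin{lemma}\label{lem:twoscale}
There are $\varepsilon_2>0$ and $C_2$ depending only on $n$ such that for $0<\varepsilon\le\varepsilon_2$ and $R\ge2\sqrt n$
\[
E_1\le C_2R^n(\varepsilon+E^2)+C_2E/R .
\]
\end{lemma}

\begin{proof}
All constants in this proof are independent of $R$. By invariance it suffices to bound $e_1(f,Q_1)$, where $f$ is $(1+\varepsilon)$-quasiconformal and, after postcomposition, $I$ is good for $(f,Q_R)$. Let $u=f-\mathrm{id}$, $p=n/2$ and $\beta=\varepsilon+E^2$, so $\|Du\|_{n,Q_R}\le2E$. We take $\varepsilon_2\le1$ so small that $E\le1$; then $\beta\le2$.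

\emph{The small part.} Let $h=(Su)1_{Q_R}$. By Lemma~\ref{lem:pointwise}, applied to $M=Df(x)$,
\[
\|h\|_{p,Q_R}\le C\varepsilon+C\big\||Du|^2\big\|_{p,Q_R}=C\varepsilon+C\|Du\|_{n,Q_R}^2\le C\beta .
\]
Let $v$ be given by Lemma~\ref{lem:solve}. Since $h$ vanishes outside $Q_R$,
\begin{equation}\label{eq:Dv}
\|Dv\|_{1,Q_R}\le\|Dv\|_{p,Q_R}\le C\|h\|_{p,Q_R}\le C\beta,\qquad\|Dv\|_{1,Q_1}\le R^n\|Dv\|_{1,Q_R}\le CR^n\beta .
\end{equation}

\emph{The smooth part.} In the interior of $Q_R$ we have $Lu=\operatorname{div}h$, so $w=u-v$ satisfies $Lw=0$ in the sense of distributions. The divergence of this equation is $(1-\frac1n)\Delta\operatorname{div}w=0$, and then the Laplacian of the equation is $\frac12\Delta^2w=0$. By (A5), $\Delta w$ is smooth and so is $w$; all entries of $Dw$ and $Sw$ are biharmonic. By \eqref{eq:Dv},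
\[
\|Dw\|_{1,Q_R}\le2E+C\beta,\qquad\|Sw\|_{1,Q_R}\le\|h\|_{1,Q_R}+\|Dv\|_{1,Q_R}\le C\beta .
\]
The first bound is of size $E$ and the second of the much smaller size $\beta$; unlike in the model, $Sw$ need not vanish. We have $B(0,R)\subset Q_R$, $|Q_R|=(2R)^n$, and $Q_1$ lies in the closure of $B(0,\sqrt n)\subset B(0,R/2)$. Lemma~\ref{lem:biharm}, applied to the entries of $Dw$ and of $Sw$, gives
\[
\sup_{Q_1}|Dw-Dw(0)|\le\frac CR(E+\beta),\qquad|Dw(0)|\le C(E+\beta),\qquad|Sw(0)|\le C\beta .
\]

\emph{The conformal matrix.} On $Q_1$ the derivative $Df=I+Dv+Dw$ is thus close to the constant $I+Dw(0)$, which is not conformal. Write $Dw(0)=cI+a+Sw(0)$ with $a$ skew. The part $cI+a$ is tangent to $CO(n)$ at $I$, so it can be replaced by a conformal matrix with a quadratic error. By Lemma~\ref{lem:small} we can choose $\varepsilon_2$ so that $|c|,|a|\le C(E+\beta)\le\frac14$. The exponential of a skew matrix is orthogonal, so $A_0=(1+c)\exp\big(a/(1+c)\big)\in CO(n)$ has scale $1+c\ge\frac34$, and by the exponential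 series
\[
|A_0-(1+c)I-a|\le C|a|^2\le C(E^2+\beta^2)\le C\beta .
\]
Since $Df-A_0=Dv+\big(Dw-Dw(0)\big)+Sw(0)+\big((1+c)I+a-A_0\big)$, we obtain
\[
e_1(f,Q_1)\le\tfrac43\|Df-A_0\|_{1,Q_1}\le CR^n\beta+\frac CR(E+\beta)+C\beta\le C_2R^n\beta+\frac{C_2E}R .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:E}
There are $\delta_1>0$ and $C$ depending only on $n$ such that $E(\varepsilon)\le C\varepsilon$ for $0<\varepsilon\le\delta_1$.
\end{proposition}

\begin{proof}
Fix $R=\max(2\sqrt n,4C_1C_2)$ and $C_3=C_1C_2R^n$. Lemmas~\ref{lem:EE1} and \ref{lem:twoscale} give $E\le C_3(\varepsilon+E^2)+\frac14E$ for $\varepsilon\le\min(\varepsilon_1,\varepsilon_2)$. By Lemma~\ref{lem:small}, $E<\infty$ and $C_3E\le\frac14$ for small $\varepsilon$. Then $E\le C_3\varepsilon+\frac12E$, so $E\le2C_3\varepsilon$.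
\end{proof}

\section{Uniform approximation; proofs of Theorems~\ref{thm:A} and \ref{thm:B}}\label{sec:uniform}

A bound on $Df-A$ in $L^n(Q)$ is just short of what Morrey's inequality needs for a uniform bound on $f$. We use instead that \eqref{eq:good} is available on every subcube, and sum over a chain of dyadic cubes. The scales of the good matrices may drift along the chain, but slowly compared with the halving of the side. Reduce $\delta_1$ so that $\delta_1\le1$ and $E\le\frac1{32}$ for $\varepsilon\le\delta_1$. We use twice that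
\begin{equation}\label{eq:quot}
\frac{1+s}{1-s}\le1+4s\qquad(0\le s\le\tfrac12),
\end{equation}
which holds because $(1+4s)(1-s)-(1+s)=2s(1-2s)$.

\begin{lemma}\label{lem:compare}
Let $f$ be $(1+\varepsilon)$-quasiconformal, $0<\varepsilon\le\delta_1$, and let $Q'\subset Q$ be cubes, $Q'$ having half the side of $Q$. If $A$, $A'$ of scales $\lambda,\lambda'$ are good for $(f,Q)$, $(f,Q')$, then
\[
|A-A'|\le4E(\lambda+\lambda'),\qquad\max(\lambda/\lambda',\lambda'/\lambda)\le1+16E\le\tfrac32 .
\]
\end{lemma}

\begin{proof}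
Since $(|Q|/|Q'|)^{1/n}=2$, we have $|A-A'|\le2\|Df-A\|_{n,Q}+\|Df-A'\|_{n,Q'}\le4E\lambda+2E\lambda'$. Then $|\lambda-\lambda'|\le4E(\lambda+\lambda')$, so both quotients are at most $\frac{1+4E}{1-4E}$, and \eqref{eq:quot} applies.
\end{proof}

\begin{lemma}\label{lem:sup}
Let $f$ be $(1+\varepsilon)$-quasiconformal, $0<\varepsilon\le\delta_1$, let $Q$ be a cube of side $\ell$ and center $x_Q$, and let $A$ of scale $\lambda$ be good for $(f,Q)$. Then the similarity $P(y)=f_Q+A(y-x_Q)$ satisfies $\sup_Q|f-P|\le C\varepsilon\lambda\ell$.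
\end{lemma}

\begin{proof}
Let $x\in Q$, and let $Q=Q^0\supset Q^1\supset\cdots$ be closed dyadic subcubes containing $x$, with sides $\ell_j=2^{-j}\ell$ and centers $x_j$. Choose $A_j$ of scale $\lambda_j$ good for $(f,Q^j)$, with $A_0=A$, and put $P_j(y)=f_{Q^j}+A_j(y-x_j)$. By Lemma~\ref{lem:compare}, $\lambda_j\ell_j\le(\frac34)^j\lambda\ell$. The function $f-P_j$ has mean zero on $Q^j$, so (A1) gives $\|f-P_j\|_{1,Q^j}\le C\ell_j\|Df-A_j\|_{1,Q^j}\le CE\lambda_j\ell_j$. Since $P_j$ is affine, $P_j(x)=(P_j)_{Q^{j+1}}+A_j(x-x_{j+1})$, and so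
\[
P_j(x)-P_{j+1}(x)=(P_j-f)_{Q^{j+1}}+(A_j-A_{j+1})(x-x_{j+1}).
\]
The first term is at most $2^n\|f-P_j\|_{1,Q^j}$ and the second at most $4E(\lambda_j+\lambda_{j+1})\sqrt n\,\ell_{j+1}$; both are bounded by $CE\lambda_j\ell_j$. Moreover $P_j(x)\to f(x)$, because $f_{Q^j}\to f(x)$ by continuity and $|A_j(x-x_j)|\le\sqrt n\,\lambda_j\ell_j\to0$. Summing the geometric series gives $|f(x)-P(x)|\le CE\lambda\ell$, and $E\le C\varepsilon$ by Proposition~\ref{prop:E}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]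
Let $\varepsilon\le\delta_1$, choose $A$ good for $(f,Q)$ and let $P$ be as in Lemma~\ref{lem:sup}. The lemma gives the first bound; \eqref{eq:good} and Proposition~\ref{prop:E} give the second.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By (Q3), $\Phi_n(0)=0$. Let $f$ be $(1+\varepsilon)$-quasiconformal with $0<\varepsilon\le\delta_1$, and let $z\ne x$, $|y-x|\le|z-x|$. After precomposition with a translation and a dilation, $x=0$, $|z|=1$ and $|y|\le1$, so $y,z\in Q_1$. Let $P$ be the similarity of Theorem~\ref{thm:B}(i) for $Q_1$, with linear part $A$ of scale $\lambda$, and let $g=A^{-1}(f-f(0))$; the ratio of distances is the same for $g$ as for $f$. For $q\in Q_1$ we have $Aq=P(q)-P(0)$, hence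
\[
|g(q)-q|\le\lambda^{-1}\big(|f(q)-P(q)|+|f(0)-P(0)|\big)\le s:=C_4\varepsilon .
\]
Let $\delta=\min(\delta_1,1/(2C_4))$. For $\varepsilon\le\delta$, \eqref{eq:quot} gives $|g(y)|/|g(z)|\le\frac{1+s}{1-s}\le1+4C_4\varepsilon$. So $\Phi_n(t)\le4C_4t$ on $[0,\delta]$.

The function $\Phi_n$ is nondecreasing by definition. It is finite: if $(1+T)$-quasiconformal maps $f_k$ had ratios tending to infinity, then after composition with similarities $x=0$, $z=e_1$, $|y_k|\le1$, and $f_k$ fixes $0$ and $e_1$, so the ratio is $|f_k(y_k)|$, which by (Q2) is bounded along a subsequence. Hence $\Phi_n(t)\le\Phi_n(T)\le\frac{\Phi_n(T)}\delta\,t$ for $\delta\le t\le T$.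
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii), (iii)]
Part (ii) is Example~\ref{ex:linear}. For (iii), let $f$ be quasiconformal. By (Q1) and $K_f<\infty$, at a.e.\ $x$ the map $f$ is differentiable and $Df(x)$ is zero or invertible. In the first case $K(Df(x))=1\le H_f^{\,n-1}$. In the second let $e,e'$ be unit vectors with $|Df(x)e|=\sigma_n$ and $|Df(x)e'|=\sigma_1$. Then
\[
H_f\ge\frac{|f(x+re)-f(x)|}{|f(x+re')-f(x)|}\longrightarrow\frac{\sigma_n}{\sigma_1}\qquad(r\to0).
\]
Each quotient in $K(Df(x))$ is a product of $n-1$ factors, $\sigma_n/\sigma_i$ or $\sigma_i/\sigma_1$, that are at most $\sigma_n/\sigma_1$; so $K(Df(x))\le H_f^{\,n-1}$. Finally let $K_f\le1+\delta$, with $\delta$ from the previous proof. Theorem~\ref{thm:A} gives $H_f-1\le C(K_f-1)$; in particular $H_f\le C$, and $K_f-1\le H_f^{\,n-1}-1\le(n-1)H_f^{\,n-2}(H_f-1)\le C(H_f-1)$.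
\end{proof}

\section{First-order asymptotics: proof of Theorem~\ref{thm:C}}\label{sec:asymp}

The field $v(x)=\frac1n\operatorname{diag}(1,0,\dots,0,-1)x$ belongs to $V$ and $F(v;e_1,e_n)=\frac2n$, so $L_n\ge\frac2n$. Adding to $v$ a field $b+cx+ax$ with $a$ skew changes neither $Sv$ nor $F$, since $\langle cy+ay,y\rangle=c=\langle cz+az,z\rangle$; this is the linear form of the invariance under similarities. Two further fields explain the growth condition in the definition of $V$.

\begin{remark}\label{rem:growth}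
(a) Some growth condition is needed. The field $q(x)=2\langle b,x\rangle x-|x|^2b$ has $Dq=2\langle b,x\rangle I+2(x\otimes b-b\otimes x)$, a scalar plus a skew matrix, so $Sq=0$, while $F(q;y,z)=\langle b,y-z\rangle$ is unbounded in $b$.

(b) The logarithmic factor occurs. For $|p|=1$ let $v(x)=\frac1{n-1}(x-p)\log|x-p|$, the linear form of Example~\ref{ex:radial}. With $\theta=(x-p)/|x-p|$ we have $Sv=\frac1{n-1}(\theta\otimes\theta-\frac1nI)$, with eigenvalues $\frac1n$ and $-\frac1{n(n-1)}$, so $v\in V$. Since $v(0)=v(p)=0$ and $v(-p)=-\frac{2\log2}{n-1}p$, we get $F(v;-p,p)=\frac{2\log2}{n-1}$. For $n=3$ this is $\log2$, which exceeds $\frac23$ because $8>e^2$; so linear fields are not extremal when $n=3$.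
\end{remark}

\subsection*{Lower bound: $\liminf_{s\to0+}\Phi_n(s)/s\ge L_n$}

Given $v\in V$, the map $\mathrm{id}+tv$ need not be $(1+t+o(t))$-quasiconformal, since $Dv$ may be unbounded and the quadratic error in $K(I+tDv)$ is then not uniform. The flow of $v$ avoids this: its dilatation depends on $Sv$ alone. To have a smooth flow we mollify first.

Let $|y|=|z|=1$ and $v_\eta=v*\rho_\eta$, where $\rho_\eta\ge0$ is a smooth bump of integral $1$ supported in $B(0,\eta)$, $0<\eta\le1$. Then $v_\eta$ is smooth, $Sv_\eta=(Sv)*\rho_\eta$ has operator norm at most $\frac1n$, $|v_\eta(x)|\le C'(1+|x|)\log(2+|x|)$ with $C'$ depending on $v$, and $v_\eta\to v$ locally uniformly as $\eta\to0$. Along a trajectory $x(t)$ of $v_\eta$, the locally Lipschitz function $r=|x(t)|$ satisfies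
\[
\Big|\frac d{dt}\log\log(2+r)\Big|\le\frac{C'(1+r)\log(2+r)}{(2+r)\log(2+r)}\le C'
\]
for a.e.\ $t$, so no trajectory escapes to infinity in finite time; this is Osgood's criterion, and it is where the growth condition is used. The flow $f_t$ is therefore defined for all $t\in\mathbb{R}$, and $f_t$ is a diffeomorphism of $\mathbb{R}^n$ with inverse $f_{-t}$.

Fix $x$ and a unit vector $e$. The matrix $M=Df_t(x)$ solves $\dot M=BM$ with $B=Dv_\eta(f_t(x))$ and $M=I$ at $t=0$. With $\omega=Me/|Me|$,
\[
\frac d{dt}\log|Me|=\langle B\omega,\omega\rangle=\frac{\operatorname{tr}B}n+\langle(SB)\omega,\omega\rangle,\qquad\frac d{dt}\log\det M=\operatorname{tr}B .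
\]
The trace cancels in $\frac d{dt}\log\big(|Me|^n/\det M\big)=n\langle(SB)\omega,\omega\rangle\in[-1,1]$, so $e^{-t}\le|Me|^n/\det M\le e^t$ for $t\ge0$. Choosing $e$ with $|Me|=\sigma_n$ or $|Me|=\sigma_1$ gives $K(M)\le e^t$: the map $f_t$ is $e^t$-quasiconformal. At the three points $q=0,y,z$ we have $f_t(q)=q+tv_\eta(q)+O(t^2)$, so $|f_t(y)-f_t(0)|=1+t\langle v_\eta(y)-v_\eta(0),y\rangle+O(t^2)$, the same holds with $z$ in place of $y$, and
\[
\Phi_n(e^t-1)\ge\frac{|f_t(y)-f_t(0)|}{|f_t(z)-f_t(0)|}-1=tF(v_\eta;y,z)+O(t^2).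
\]
Since $s=e^t-1=t+O(t^2)$, this gives $\liminf_{s\to0+}\Phi_n(s)/s\ge F(v_\eta;y,z)$. Let $\eta\to0$ and take the supremum over $v,y,z$. By Theorem~\ref{thm:A} the lower limit is finite, so $L_n<\infty$.

\subsection*{Upper bound: $\limsup_{t\to0+}\Phi_n(t)/t\le L_n$}

Now we take nearly extremal maps $f_k$ with dilatation $1+t_k$ and show that $(f_k-\mathrm{id})/t_k$ has a limit in $V$. This needs the linear rate in Theorem~\ref{thm:B}(i): it is what keeps these quotients bounded.

Let $t_k\to0$, $0<t_k\le\delta$, with $\Phi_n(t_k)/t_k$ tending to the upper limit. After precomposition with translations and dilations there are $(1+t_k)$-quasiconformal $f_k$ and points $|z_k|=1$, $|y_k|\le1$ with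
\begin{equation}\label{eq:extremal}
\frac{|f_k(y_k)-f_k(0)|}{|f_k(z_k)-f_k(0)|}-1\ge\Phi_n(t_k)-t_k^2 .
\end{equation}
Postcompose with similarities so that $f_k(0)=0$ and $I$ is good for $(f_k,Q_1)$. For each cube $Q$ choose $A_Q$ of scale $\lambda_Q$ good for $(f_k,Q)$, with $A_{Q_1}=I$, and let $P_Q$ be the similarity of Lemma~\ref{lem:sup}; the dependence on $k$ is suppressed. Put $E_k=E(t_k)\le Ct_k$, $u_k=f_k-\mathrm{id}$ and $v_k=u_k/t_k$.

\emph{Bounds on large cubes.} Write $A_m,\lambda_m,P_m$ for the data of $Q_{2^m}$, $m\ge0$. By Lemma~\ref{lem:compare}, $\lambda_m\le e^{16mE_k}$ and $|A_m-I|\le\sum_{j<m}|A_{j+1}-A_j|\le8mE_ke^{16mE_k}$. Let $k_m$ be such that $mE_k\le1$ for $k\ge k_m$. For such $k$, $\lambda_m\le C$ and $|A_m-I|\le Cmt_k$, so $\|Du_k\|_{n,Q_{2^m}}\le2E_k\lambda_m+|A_m-I|\le C(m+1)t_k$. For $x\in Q_{2^m}$ we have $f_k(x)-A_mx=(f_k-P_m)(x)-(f_k-P_m)(0)$, so Lemma~\ref{lem:sup} gives $|u_k(x)|\le Ct_k\lambda_m2^m+|A_m-I||x|$. Altogether, for $k\ge k_m$,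
\begin{equation}\label{eq:vk}
\|Dv_k\|_{n,Q_{2^m}}\le C(m+1),\qquad\sup_{Q_{2^m}}|v_k|\le C(m+1)2^m .
\end{equation}
The factor $m+1$ is the drift of Example~\ref{ex:radial}. By (A2) and a diagonal argument, a subsequence satisfies $v_k\to v$ in $L^1_{\mathrm{loc}}$ and $Dv_k\to Dv$ weakly in $L^n$ of every cube, with $v\in W^{1,n}_{\mathrm{loc}}$.

\emph{Locally uniform convergence.} The functional $F$ involves point values, so convergence in $L^1_{\mathrm{loc}}$ is not enough. Fix $m\ge0$ and $r\in(0,1)$. For $x\in Q_{2^m}$ let $Q'\subset Q_{2^{m+1}}$ be the cube of center $x$ and side $r$. By \eqref{eq:good} and \eqref{eq:vk}, for $k\ge k_{m+1}$,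
\[
\lambda_{Q'}-1\le|A_{Q'}-I|\le\|Df_k-A_{Q'}\|_{n,Q'}+\|Du_k\|_{n,Q'}\le2E_k\lambda_{Q'}+\frac{2^{m+2}}r\,C(m+2)t_k .
\]
So $\lambda_{Q'}\le2$ for $k\ge k(m,r)$, for all $x\in Q_{2^m}$. The mean of the identity map over $Q'$ is $x$, and $P_{Q'}(x)=(f_k)_{Q'}$. Hence Lemma~\ref{lem:sup} gives
\[
|v_k(x)-(v_k)_{Q'}|=t_k^{-1}|f_k(x)-P_{Q'}(x)|\le C\lambda_{Q'}r\le Cr .
\]
Therefore $\sup_{Q_{2^m}}|v_k-v_l|\le Cr+r^{-n}\|v_k-v_l\|_{L^1(Q_{2^{m+1}})}$ for $k,l\ge k(m,r)$, and $\limsup_{k,l}\sup_{Q_{2^m}}|v_k-v_l|\le Cr$ for every $r\in(0,1)$. So $v_k\to v$ locally uniformly, $v$ is continuous, and $v(0)=0$. The second bound in \eqref{eq:vk} passes to $v$. If $x\notin Q_1$, take $m\ge1$ with $x\in Q_{2^m}\setminus Q_{2^{m-1}}$; then $2^m\le2|x|$ and $m+1\le C\log(2+|x|)$. Together with the case $m=0$ this gives $|v(x)|\le C(1+|x|)\log(2+|x|)$.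

\emph{The constraint.} Apply Lemma~\ref{lem:pointwise} to $M=Df_k(x)$, with $\kappa\le t_k/n$, and divide by $t_k$:
\[
\|Sv_k\|\le\tfrac1n(1+t_k)(1+\|Du_k\|)^2+\tfrac12t_k\|Dv_k\|^2\qquad\text{a.e.}
\]
By \eqref{eq:vk}, $Dv_k$ is bounded and $Du_k=t_kDv_k\to0$ in $L^2$ of every cube, so the right side tends to $\frac1n$ in $L^1_{\mathrm{loc}}$. For a unit vector $e$ and $0\le\varphi\in C_c^\infty$, weak convergence gives
\[
\Big|\int\varphi\,\langle(Sv)e,e\rangle\Big|=\lim_k\Big|\int\varphi\,\langle(Sv_k)e,e\rangle\Big|\le\limsup_k\int\varphi\,\|Sv_k\|\le\frac1n\int\varphi .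
\]
So $|\langle(Sv)e,e\rangle|\le\frac1n$ a.e.\ for each $e$, hence a.e.\ for all $e$ in a countable dense set of unit vectors at once. For a symmetric matrix this means $\|Sv\|\le\frac1n$. Thus $v\in V$.

\emph{The functional.} Put $a_k=\langle v_k(y_k),y_k\rangle$ and $b_k=\langle v_k(z_k),z_k\rangle$. By \eqref{eq:vk} with $m=0$, $|v_k|\le C$ on $Q_1$, so $|a_k|,|b_k|\le C$. For the denominator in \eqref{eq:extremal},
\[
|f_k(z_k)|\ge\langle f_k(z_k),z_k\rangle=1+t_kb_k .
\]
For the numerator, $|y_k|\le1$ gives $|f_k(y_k)|^2\le1+2t_ka_k+Ct_k^2$, and $\sqrt{1+s}\le1+\frac s2$ gives $|f_k(y_k)|\le1+t_ka_k+Ct_k^2$. Hence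
\[
\Phi_n(t_k)-t_k^2\le\frac{1+t_ka_k+Ct_k^2}{1+t_kb_k}-1=t_k(a_k-b_k)+O(t_k^2).
\]
It remains to see that $y_k$ approaches the unit sphere. By Theorem~\ref{thm:B}(ii), $\Phi_n(t_k)\ge\frac2nt_k-O(t_k^2)>t_k^2$ for large $k$, so the ratio in \eqref{eq:extremal} is at least $1$. Then $|f_k(y_k)|\ge|f_k(z_k)|\ge1-Ct_k$ and $|y_k|\ge|f_k(y_k)|-t_k|v_k(y_k)|\ge1-Ct_k$. Along a subsequence $y_k\to y$ and $z_k\to z$ with $|y|=|z|=1$, and $a_k-b_k\to F(v;y,z)$ by locally uniform convergence and $v(0)=0$. Dividing by $t_k$, we obtain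
\[
\limsup_{t\to0+}\frac{\Phi_n(t)}t\le F(v;y,z)\le L_n .
\]
Together with the lower bound and $\frac2n\le L_n<\infty$, this proves Theorem~\ref{thm:C}. \qed

\begin{thebibliography}{9}

\bibitem{Badger}
Matthew Badger, \emph{Quasispheres and Bi-Lipschitz Parameterization}, joint work with James T. Gill, Steffen Rohde and Tatiana Toro, Stony Brook University, September 15, 2012, \texttt{https://tangentmeasure.com/talk/qs-talk-s.pdf}.

\bibitem{Vaisala}
V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}, LNM 229.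

\end{thebibliography}
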